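\title{Nonnegativity of the Schubert coefficients of matroids}

\begin{abstract}
The class of a torus orbit closure in a Grassmannian has nonnegative coefficients in the Schubert basis, and these coefficients depend only on the matroid of the orbit. A localization formula extends their definition to all matroids, representable over $\mathbb C$ or not. We prove that the Schubert coefficients of every matroid are nonnegative. Each coefficient is written as the integral, over a product of permutohedral varieties, of a Schur polynomial in piecewise linear functions attached to the matroid. We prove mixed hard Lefschetz and Hodge--Riemann relations for abstract rings that play the role of fiber products of projective bundles, and apply them to a Vandermonde element, which is primitive because no antisymmetric class has smaller degree. The same argument gives positivity for products of Schur classes of several matroids.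
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Torus orbits in the Grassmannian}
Fix integers $1\le k\le n-1$ and write $[n]=\{1,\dots,n\}$. Let $G(k,n)$ be the Grassmannian of $k$-dimensional subspaces of $\mathbb C^n$, let $S$ be its tautological subbundle, and let the torus $T=(\mathbb C^*)^n$ act by scaling the coordinates. For a partition $\nu$ with at most $k$ rows, the Schur polynomial in $k$ variables is
\[
s_\nu(x_1,\dots,x_k)=\det\big(x_i^{\nu_j+k-j}\big)\Big/\prod_{i<j}(x_i-x_j),
\]
and $s_\nu(x_1,\dots,x_k)=0$ if $\nu$ has more than $k$ rows. A partition $\lambda=(\lambda_1\ge\dots\ge\lambda_k\ge0)$ with $\lambda_1\le n-k$ \emph{lies in the box}, written $\lambda\subset k\times(n-k)$, and its complement is $\lambda^c=(n-k-\lambda_k,\dots,n-k-\lambda_1)$. The Schubert classes $\sigma_\lambda=s_\lambda(S^\vee)$, the Schur polynomials in the Chern roots of $S^\vee$ for $\lambda$ in the box, form a $\mathbb Z$-basis of $H^*(G(k,n);\mathbb Z)$, and $\int\sigma_\lambda\sigma_\mu=\delta_{\mu,\lambda^c}$ when $|\lambda|+|\mu|=k(n-k)$.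

A \emph{matroid} $M$ of rank $k$ on $[n]$ is a nonempty family $\mathcal B(M)$ of $k$-element subsets, the \emph{bases}, such that for all bases $B,B'$ and $i\in B\setminus B'$ there is $j\in B'\setminus B$ with $B\setminus\{i\}\cup\{j\}\in\mathcal B(M)$. Let $\kappa(M)$ be its number of connected components (recalled in Section~\ref{sec:perm}). A point $x\in G(k,n)$ is the row space of a $k\times n$ matrix, and the sets of $k$ linearly independent columns are the bases of a matroid $M_x$. The orbit closure $\overline{Tx}$ has dimension $d=n-\kappa(M_x)$, so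
\[
[\overline{Tx}]=\sum_{\lambda}\alpha_\lambda(M_x)\,\sigma_\lambda ,
\]
with $\lambda$ running over the partitions of $k(n-k)-d$ in the box. The coefficients depend only on $M_x$. Moreover $\alpha_\lambda(M_x)=\int[\overline{Tx}]\,\sigma_{\lambda^c}$ is the number of points in a transverse intersection of $\overline{Tx}$ with a general translate of a Schubert variety, so it is a nonnegative integer.

\subsection*{Schubert coefficients of an arbitrary matroid}
The integral $\int[\overline{Tx}]\,\sigma_{\lambda^c}$ can be computed by localization at the torus fixed points of $\overline{Tx}$, and the resulting formula makes sense for every matroid. Let $M$ be any matroid of rank $k$ on $[n]$ and put $d=n-\kappa(M)$. Let $\mathbf e_1,\dots,\mathbf e_n$ be the standard basis of $\mathbb R^n$, write $\mathbf e_F=\sum_{i\in F}\mathbf e_i$ for $F\subset[n]$, and let $P(M)$ be the \emph{base polytope}, the convex hull of the $\mathbf e_B$ with $B\in\mathcal B(M)$. For a basis $B$, let $C_B$ be the cone generated by the vectors $\mathbf e_j-\mathbf e_i$ with $i\in B$, $j\notin B$ and $B\setminus\{i\}\cup\{j\}\in\mathcal B(M)$.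 It is the tangent cone of $P(M)$ at the vertex $\mathbf e_B$, and it is pointed of dimension $d$. Let $L_B=\mathbb Z^n\cap\operatorname{span}C_B$. Triangulate $C_B$ into simplicial cones $C'$ whose rays are rays of $C_B$; if $v_1,\dots,v_d$ are the primitive ray generators of $C'$, let $m(C')$ be the index of $\mathbb Zv_1+\dots+\mathbb Zv_d$ in $L_B$. With $\langle v,t\rangle=\sum_av_at_a$, put
\[
E_B=\sum_{C'}\frac{m(C')}{\langle v_1,t\rangle\cdots\langle v_d,t\rangle}\in\mathbb Q(t_1,\dots,t_n).
\]
For $t$ positive on $C_B\setminus\{0\}$, each summand is the integral of $e^{-\langle x,t\rangle}$ over $C'$, for the Lebesgue measure in which $L_B$ has covolume one. So $E_B$ is the Laplace transform of the cone $C_B$, and it does not depend on the triangulation. For a symmetric polynomial $f$ in $k$ variables and a partition $\nu$, put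
\[
A_f(M)=\sum_{B\in\mathcal B(M)}f(-t_i:i\in B)\,E_B,\qquad A_\nu(M)=A_{s_\nu}(M).
\]
Following Berget--Fink, the \emph{Schubert coefficients} of $M$ are $\alpha_\lambda(M)=A_{\lambda^c}(M)$ for $\lambda\subset k\times(n-k)$ with $|\lambda|=k(n-k)-d$, and $\alpha_\lambda(M)=0$ for every other $\lambda$. These rational functions are integer constants (see Proposition~\ref{prop:integral} and Remark~\ref{rem:integer}), and by equivariant localization they agree with the coefficients above when $M=M_x$.

\begin{example}\label{ex:first}
Let $k=1$ and let $S_0\subset[n]$ be the set of the $m$ elements that form a basis. Then $d=m-1$, the cone at $\mathbf e_i$ is generated by the lattice basis $\mathbf e_j-\mathbf e_i$ with $j\in S_0\setminus\{i\}$, and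
\[
\alpha_{(n-m)}(M)=A_{(m-1)}(M)=\sum_{i\in S_0}\frac{(-t_i)^{m-1}}{\prod_{j\ne i}(t_j-t_i)}=\sum_{i\in S_0}\frac{t_i^{\,m-1}}{\prod_{j\neq i}(t_i-t_j)}=1,
\]
the leading coefficient in the Lagrange interpolation of $u^{m-1}$ at the nodes $t_i$. This matches the geometry: the orbit closure is a linear $\mathbb P^{m-1}$ in $\mathbb P^{n-1}$. For the uniform matroid $U_{2,3}$, whose bases are all pairs in $[3]$, we have $d=2$ and
\[
\alpha_\emptyset(U_{2,3})=A_{(1,1)}(U_{2,3})=\sum_{c=1}^3\ \prod_{i\ne c}\frac{0-t_i}{t_c-t_i}=1,
\]
the value at $0$ of the Lagrange interpolation of the constant $1$.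
\end{example}

In these examples no single term has a sign; the constant appears only after all poles cancel. When $M$ is not representable over $\mathbb C$ there is also no orbit closure whose intersections could be counted. One would still guess that the coefficients are nonnegative: the formula sees only the polytope $P(M)$, and a weighted sum of the $\alpha_\lambda(M)$ with positive weights is the normalized volume of $P(M)$ (Corollary~\ref{cor:volume}). The question whether $\alpha_\lambda(M)\ge0$ for every matroid $M$ and every partition $\lambda$ is posed in~\cite{oslo}. The answer is yes.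

\begin{theorem}\label{thm:main}
Let $M$ be a matroid of rank $k$ on $[n]$ and $d=n-\kappa(M)$. For every partition $\nu$ with $|\nu|=d$, inside the box or not, $A_\nu(M)$ is a nonnegative constant. Hence $\alpha_\lambda(M)\ge0$ for every partition $\lambda$.
\end{theorem}

\subsection*{Plan of the proof}
Section~\ref{sec:model} shows the idea in a geometric model: the positivity of a Chern number follows from the Hodge index theorem applied to an antisymmetric class, by an argument that uses only a cohomology ring. Section~\ref{sec:perm} attaches to $M$ classes on a product $X$ of permutohedral varieties that behave like characteristic classes of a vector bundle, and Section~\ref{sec:integral} writes $A_\nu(M)$ as an integral of such a class. Section~\ref{sec:kahler} proves the Hodge--Riemann relations for rings built from these classes, and Section~\ref{sec:vandermonde} applies them to prove Theorem~\ref{thm:main}. Section~\ref{sec:complements} contains complements that are not needed for Theorem~\ref{thm:main}: a positivity statement for several matroids at once, a strict inequality, and the volume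 identity.

\section{A model case: a rank two bundle on a surface}\label{sec:model}

\subsection*{Conventions}
All cohomology has real coefficients. For a smooth projective complex variety $Z$ of pure dimension $z$, possibly disconnected, let $\mathcal H^p(Z)=H^{p,p}(Z)\cap H^{2p}(Z;\mathbb R)$ and $\mathcal H(Z)=\bigoplus_p\mathcal H^p(Z)$, a commutative graded ring. The space $\mathcal H^p(Z)$ is a real form of $H^{p,p}(Z)$, and $H^{p,p}$ is dual to $H^{z-p,z-p}$ compatibly with conjugation, so the pairing $\mathcal H^p(Z)\times\mathcal H^{z-p}(Z)\to\mathbb R$ is perfect. We extend $\int_Z$ by zero to degrees other than $z$. If a variety $X$ has only classes of type $(p,p)$, the K\"unneth formula gives $\mathcal H(X\times Z)=\mathcal H(X)\otimes\mathcal H(Z)$.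

A class in $\mathcal H^1(Z)$ is \emph{ample} if it is a positive real combination of first Chern classes of ample line bundles. If $z=0$, the only class $0$ is ample. Ample classes are K\"ahler classes, so for $\omega$ ample and $0\le p\le z/2$ we have, component by component:
\begin{itemize}
\item \emph{hard Lefschetz}: multiplication by $\omega^{z-2p}$ is a bijection $\mathcal H^p(Z)\to\mathcal H^{z-p}(Z)$;
\item \emph{Hodge--Riemann}: if $0\ne x\in\mathcal H^p(Z)$ and $\omega^{z-2p+1}x=0$, then $(-1)^p\int_Z\omega^{z-2p}x^2>0$.
\end{itemize}

For a vector bundle $W$ of rank $r+1$ on $Z$, let $\pi:\mathbb P(W)\to Z$ be the bundle of lines, with tautological line bundle $\mathcal O(-1)\subset\pi^*W$ and $\xi=c_1(\mathcal O(1))$. The \emph{projective bundle formula} says that $H^*(\mathbb P(W))$ is free over $H^*(Z)$ with basis $1,\xi,\dots,\xi^r$, that $\pi_*$ takes the coefficient of $\xi^r$, and that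
\begin{equation}\label{eq:pb}
\sum_{i}c_i(W)\,\xi^{r+1-i}=\prod_\theta(\xi-\theta)=0,
\end{equation}
where $\theta$ runs over the Chern roots of $W^\vee$. Multiplying \eqref{eq:pb} by powers of $\xi$ and pushing forward gives $\sum_{j\ge0}\pi_*\xi^{r+j}=c(W)^{-1}$. If $W$ is a subbundle of a trivial bundle, then $\mathcal O(1)$ is a quotient of a trivial bundle, hence globally generated.

\subsection*{The model}
Let $X$ be a connected smooth projective surface and $V\subset\mathcal O_X^n$ a subbundle of rank two, with $e_i=c_i(V^\vee)$. We prove that $\int_Xe_2\ge0$ in a way that uses sections of $V^\vee$ as little as possible.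

Let $W=\mathbb P(V)\times_X\mathbb P(V)$, a fourfold with classes $\xi_1,\xi_2$. Its cohomology is free over that of $X$ with basis $1,\xi_1,\xi_2,\xi_1\xi_2$, with relations $\xi_i^2=e_1\xi_i-e_2$, and $\int_W$ is the integral over $X$ of the coefficient of $\xi_1\xi_2$. Exchanging the two factors is an automorphism of $W$; it preserves $\int_W$ and changes the sign of $\Delta=\xi_1-\xi_2$.

Let $\omega_X$ be the class of an ample line bundle on $X$. Since $W$ embeds in $X\times\mathbb P^{n-1}\times\mathbb P^{n-1}$, the classes $\ell_0=\omega_X+\xi_1+\xi_2$ and $\ell_i=\xi_i+\ell_0/m$ ($i=1,2$, $m\ge1$) are ample. The product $\ell_0\ell_1\ell_2$ is invariant under the exchange and $\Delta$ is anti-invariant, so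
\[
\int_W\ell_0\,\ell_1\ell_2\,\Delta=0 .
\]
By Bertini's theorem, general members of very ample multiples of $\ell_1$ and $\ell_2$ meet in a smooth connected surface, on which $\Delta$ is orthogonal to the ample class $\ell_0$. The Hodge--Riemann relation on that surface gives $\int_W\ell_1\ell_2\Delta^2\le0$, and letting $m\to\infty$ we get $\int_W\xi_1\xi_2\Delta^2\le0$. Now compute. The relations give $\Delta^2=e_1(\xi_1+\xi_2)-2e_2-2\xi_1\xi_2$. In $\xi_1\xi_2\Delta^2$, the term $e_1(\xi_1^2\xi_2+\xi_1\xi_2^2)$ contributes $2e_1^2$ to the coefficient of $\xi_1\xi_2$, the term $-2e_2\xi_1\xi_2$ contributes $-2e_2$, and $-2\xi_1^2\xi_2^2=-2(e_1\xi_1-e_2)(e_1\xi_2-e_2)$ contributes $-2e_1^2$. Hence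
\[
0\ge\int_W\xi_1\xi_2\,\Delta^2=-2\int_Xe_2 .
\]

Three features carry over to the general case. First, the bundle enters only through the ring $\mathcal H(X)[\xi_1,\xi_2]/(\xi_i^2-e_1\xi_i+e_2)$ and through a Hodge--Riemann relation in it. The ring can be written down as soon as classes $e_1,e_2$ are given, and a matroid provides such classes; the Hodge--Riemann relation then has to be proved without a variety. Second, the relation is \emph{mixed}: it involves different ample classes $\ell_0,\ell_1,\ell_2$. In rank $k$ the class $\Delta$ becomes a Vandermonde product of degree $\binom k2$, so mixed relations are needed in all degrees. Third, the orthogonality hypothesis comes for free from symmetry. What the model does not yet show is how to reach an arbitrary Schur polynomial instead of $e_k=\xi_1\cdots\xi_k$; this requires an auxiliary variety, built in Section~\ref{sec:vandermonde}.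

\section{Permutohedral varieties and the classes of a matroid}\label{sec:perm}

\subsection*{Matroids}
The rank of $F\subset[n]$ is $\operatorname{rk}_MF=\max_B|B\cap F|$, and its closure is $\operatorname{cl}_MF=\{a:\operatorname{rk}_M(F\cup a)=\operatorname{rk}_MF\}$. The closure contains $F$ and is monotone in $F$. A \emph{loop} is an element of $\operatorname{cl}_M\emptyset$. The restriction $M|F$ is the matroid on $F$ with rank function $\operatorname{rk}_M$, and the contraction $M/F$ is the matroid on the complement of $F$ with rank function $F'\mapsto\operatorname{rk}_M(F'\cup F)-\operatorname{rk}_MF$. The direct sum of matroids on disjoint sets has as bases the unions of bases, and its rank function is the sum of the rank functions. Every matroid is uniquely a direct sum of \emph{connected} matroids, those on a nonempty set that are not a direct sum in a nontrivial way; $\kappa(M)$ is the number of summands. For a linear order $w(1),w(2),\dots$ of the ground set, the elements $w(i)\notin\operatorname{cl}_M\{w(1),\dots,w(i-1)\}$ form a basis, the \emph{greedy basis}; it meets each initial segment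 $F$ of the order in $\operatorname{rk}_MF$ elements.

\subsection*{The fan and its piecewise polynomials}
Let $\mathcal J$ be a partition of $[n]$ into nonempty blocks $J$. Let $w=(w_J)$ run over the tuples of linear orders $w_J(1),w_J(2),\dots$ of the blocks, and define the \emph{chambers}
\[
\Gamma_w=\{\tau\in\mathbb R^n:\ \tau_{w_J(1)}\ge\tau_{w_J(2)}\ge\cdots\ \text{ for all }J\}.
\]
They are the maximal cones of a complete fan whose lineality space $\Lambda$ is spanned by the $\mathbf e_J$. Modulo $\Lambda$, with the lattice $\mathbb Z^n/\langle\mathbf e_J\rangle$, it is the fan of the toric variety $X=X_{\mathcal J}=\prod_JX_J$, a product of permutohedral varieties, smooth and projective of dimension $\sum_J(|J|-1)$. Its rays are spanned by the $\mathbf e_F$ with $F\in\mathcal F$, the set of nonempty proper subsets of blocks, and $\mathbf e_F\in\Gamma_w$ exactly when $F$ is an initial segment of the relevant $w_J$; we then say that $F$ is \emph{initial} in $w$. Let $D_F$ be the corresponding toric divisor. We write $X_{[n]}$ when there is one block. Products are allowed because the divisors $D_F$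 of $X_{[n]}$ are products, and the induction of Section~\ref{sec:kahler} passes to them.

Let $\mathrm{PP}$ be the ring of functions on $\mathbb R^n$ that agree on each closed chamber $\Gamma_w$ with a polynomial $f_w$. Call $w,w'$ \emph{adjacent} if they differ by exchanging two neighbors $b,c$ in one $w_J$; then $\Gamma_w\cap\Gamma_{w'}$ spans the hyperplane $\tau_b=\tau_c$. A family of polynomials $(f_w)$ comes from an element of $\mathrm{PP}$ if and only if $f_w=f_{w'}$ on $\tau_b=\tau_c$ for all adjacent $w,w'$. Indeed, if $\tau\in\Gamma_w\cap\Gamma_{w'}$, then $w$ and $w'$ differ by reordering elements on which $\tau$ takes equal values, so they are joined by a chain of adjacent orders whose chambers all contain $\tau$.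

For $F\in\mathcal F$, the \emph{Courant function} $\varphi_F\in\mathrm{PP}$ is linear on each chamber, vanishes on $\Lambda$ and satisfies $\varphi_F(\mathbf e_{F'})=\delta_{FF'}$. Explicitly,
\begin{equation}\label{eq:courant}
(\varphi_F)_w=\tau_{w_J(i)}-\tau_{w_J(i+1)}\ \text{ if }F=\{w_J(1),\dots,w_J(i)\},\qquad(\varphi_F)_w=0\ \text{ if $F$ is not initial in $w$}.
\end{equation}
For a smooth complete fan, the piecewise polynomial functions form the Stanley--Reisner ring on the Courant functions, and by the theorem of Danilov--Jurkiewicz the cohomology ring of the toric variety is its quotient by the global linear functions. Splitting $\mathbb R^n$ as the sum of $\Lambda$ and a complement, we obtain in our setting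
\[
\mathcal H(X)=H^*(X)=\mathrm{PP}/(\tau_1,\dots,\tau_n),\qquad[\varphi_F]=D_F .
\]
In particular $X$ has only classes of type $(p,p)$, and $\mathcal H(X)$ is generated by the $D_F$. If $\varphi\in\mathrm{PP}$ is linear on each chamber and vanishes on $\Lambda$, then $\varphi=\sum_F\varphi(\mathbf e_F)\varphi_F$, so
\begin{equation}\label{eq:PL}
[\varphi]=\sum_{F\in\mathcal F}\varphi(\mathbf e_F)\,D_F .
\end{equation}

\begin{lemma}[Integration]\label{lem:integration}
Let $\mathrm{eu}_w=\prod_J\prod_{i=1}^{|J|-1}(\tau_{w_J(i)}-\tau_{w_J(i+1)})$. For $f\in\mathrm{PP}$ homogeneous, $I(f)=\sum_wf_w/\mathrm{eu}_w$ is a homogeneous polynomial of degree $\deg f-\dim X$. If $\deg f=\dim X$, then $I(f)=\int_X[f]$.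
\end{lemma}

\begin{proof}
All poles are simple and lie along hyperplanes $\tau_b=\tau_c$. The terms with such a pole come in adjacent pairs $w,w'$ exchanging $b$ and $c$. Write $\mathrm{eu}_w=(\tau_b-\tau_c)r$ and $\mathrm{eu}_{w'}=(\tau_c-\tau_b)r'$. On the hyperplane, $r=r'\ne0$ and $f_w=f_{w'}$, so $f_wr'-f_{w'}r$ is divisible by $\tau_b-\tau_c$ and the pole cancels. Thus $I(f)$ is a polynomial, and $I(f)=0$ if $\deg f<\dim X$. In degree $\dim X$, the number $I(f)$ depends only on $[f]$, because $I(\tau_ig)=\tau_iI(g)=0$. Let $f$ be the product of the $\varphi_F$ with $F$ initial in a fixed $w$. By \eqref{eq:courant}, $f_w=\mathrm{eu}_w$ and $f$ vanishes on all other chambers, so $I(f)=1$; and $[f]$ is the class of a point, the transverse intersection of the $D_F$. Since the top cohomology is one-dimensional, $I=\int_X$.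
\end{proof}

Let $\varphi\in\mathrm{PP}$ be linear on each chamber. For adjacent $w,w'$ with $b$ before $c$ in $w$, the form $\varphi_w-\varphi_{w'}$ vanishes on $\tau_b=\tau_c$, so $\varphi_w-\varphi_{w'}=c(w,w')(\tau_b-\tau_c)$. The \emph{wall coefficients} $c(w,w')$ do not change when a linear function is added, so they are linear functions of the class $[\varphi]$.

\begin{lemma}[Ample classes]\label{lem:ample}
A class in $\mathcal H^1(X)$ is ample if and only if all its wall coefficients are positive. An ample class can be written as $\sum_{F\in\mathcal F}c_FD_F$ with every $c_F>0$.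
\end{lemma}

\begin{proof}
For rational classes the first statement is the toric criterion for ampleness, strict convexity across walls. The classes with positive wall coefficients form an open convex cone, each of whose points is a positive combination of rational points of the cone; this gives the statement for real classes.

Let $\varphi$ have positive wall coefficients. We claim that $\varphi(\tau)>\varphi_w(\tau)$ for $\tau\notin\Gamma_w$. Choose $p$ in the interior of $\Gamma_w$ so that the segment from $p$ to $\tau$ does not meet two hyperplanes $\tau_b=\tau_c$ at the same point before reaching $\tau$; this excludes finitely many proper subspaces. Along the segment, $\varphi-\varphi_w$ is zero until the segment leaves $\Gamma_w$, which happens before $\tau$, and its slope strictly increases at each wall. The claim follows. Let $\mu$ be the average of the linear functions $\varphi_w$. All $\varphi_w$ agree with $\varphi$ on $\Lambda$, so $\varphi-\mu$ vanishes there. For $F\in\mathcal F$ we have $\varphi(\mathbf e_F)\ge\varphi_w(\mathbf e_F)$ for all $w$, strictly when $F$ is not initial in $w$,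 and such $w$ exist since $F$ is a nonempty proper subset of its block. So $c_F=(\varphi-\mu)(\mathbf e_F)>0$, and \eqref{eq:PL} applies to $\varphi-\mu$.
\end{proof}

\begin{lemma}[Restriction to $D_F$]\label{lem:restrict}
Let $F\in\mathcal F$ with $F\subset J$, let $\mathcal J'$ be obtained from $\mathcal J$ by replacing $J$ with $F$ and $J\setminus F$, and let $X'=X_{\mathcal J'}$. There is a ring map $\operatorname{res}:\mathcal H(X)\to\mathcal H(X')$ that takes ample classes to ample classes and satisfies $\int_XD_F\,v=\int_{X'}\operatorname{res}v$.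
\end{lemma}

\begin{proof}
The orders $w'$ for $\mathcal J'$ correspond to the orders $w$ for $\mathcal J$ in which $F$ is initial, by concatenating the orders of $F$ and $J\setminus F$, and adjacent $w'$ correspond to adjacent $w$. So for $f\in\mathrm{PP}$ the polynomials $f_w$ with $F$ initial in $w$ glue to a piecewise polynomial $f'$ for $\mathcal J'$. The ring map $f\mapsto f'$ fixes each $\tau_i$, so it descends to cohomology. The wall coefficients of $\operatorname{res}[\varphi]$ are among those of $[\varphi]$. By \eqref{eq:courant}, $\mathrm{eu}_w=(\varphi_F)_w\,\mathrm{eu}_{w'}$ if $F$ is initial in $w$ and $(\varphi_F)_w=0$ otherwise, so $I(\varphi_Ff)=I(f')$.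
\end{proof}

\subsection*{The classes $f_M$}
A matroid $M$ on $[n]$ is \emph{compatible} with $\mathcal J$ if $M=\bigoplus_JM|J$. Let $M$ be compatible, of rank $k$; loops are allowed. Let $B_w=B_w(M)$ be the union of the greedy bases of the $M|J$ for the orders $w_J$. We want to use the $k$ linear functions $\tau_i$, $i\in B_w$, as Chern roots. To see that symmetric functions of them glue across walls, we describe them without reference to a chamber.

For $\tau\in\mathbb R^n$ and $s\in\mathbb R$ let $F_s=\{i:\tau_i\ge s\}$, and let $T_M(\tau)$ be the multiset of $k$ real numbers in which, for every $s$, exactly $\operatorname{rk}_MF_s$ elements are $\ge s$. If $\tau\in\Gamma_w$, each $F_s\cap J$ is an initial segment of $w_J$, so $|B_w\cap F_s|=\sum_J\operatorname{rk}_M(F_s\cap J)=\operatorname{rk}_MF_s$ by compatibility. Therefore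
\[
T_M(\tau)=\{\tau_i:i\in B_w\}\qquad(\tau\in\Gamma_w).
\]
For a symmetric polynomial $f$ in $k$ variables, $\tau\mapsto f(T_M(\tau))$ is thus in $\mathrm{PP}$. Let $f_M\in\mathcal H(X)$ be its class; the map $f\mapsto f_M$ is a ring map. With $e_i$ the elementary symmetric polynomials, put
\[
g_M(\xi)=\prod_{\theta\in T_M}(\xi-\theta)=\sum_{i=0}^k(-1)^i(e_i)_M\,\xi^{k-i}\in\mathcal H(X)[\xi].
\]
Comparison with \eqref{eq:pb} suggests how to read this: $T_M$ plays the role of the Chern roots of $V^\vee$ for a subbundle $V$ of a trivial bundle on $X$, and $g_M$ is the relation of $\mathbb P(V)$. No such bundle is used below.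

In the situation of Lemma~\ref{lem:restrict}, if $F$ is initial in $w$, then an element of $J\setminus F$ is selected for $M$ exactly when it is selected for $M/F$. So $B_w(M)=B_{w'}(M|F\oplus M/F)$. The matroid $M|F\oplus M/F$ has rank $k$ and is compatible with $\mathcal J'$, and
\begin{equation}\label{eq:resM}
\operatorname{res}f_M=f_{M|F\oplus M/F},\qquad\operatorname{res}g_M=g_{M|F\oplus M/F}.
\end{equation}

The next lemma is the combinatorial heart of the paper. In the geometric reading, a subbundle $V'\subset V$ of corank one splits off one root $\theta$ of $V^\vee$, and $\mathbb P(V')\subset\mathbb P(V)$ is the zero locus of $\mathcal O(-1)\to V/V'$, of class $\xi-\theta$. Contracting an element produces such a factorization, and the root that splits off is an effective sum of toric divisors.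

\begin{lemma}[Contraction]\label{lem:contract}
Let $a$ be a nonloop of $M$, and let $M\div a$ be the direct sum of $M/a$ and a loop $a$; it is a compatible matroid on $[n]$ of rank $k-1$. Put
\[
D^a=\sum_{F\in\mathcal F,\ a\in\operatorname{cl}_M(F)\setminus F}D_F .
\]
Then $g_M(\xi)=(\xi-D^a)\,g_{M\div a}(\xi)$.
\end{lemma}

\begin{proof}
Write $[\,\cdot\,]\in\{0,1\}$ for the truth value of a statement. For every $F\subset[n]$,
\[
\operatorname{rk}_{M\div a}F=\operatorname{rk}_M(F\cup a)-1=\operatorname{rk}_MF-[a\in\operatorname{cl}_MF].
\]
The set of $s$ with $a\in\operatorname{cl}_MF_s$ is a closed half-line $(-\infty,\theta_a(\tau)]$: it is closed downward by monotonicity, contains all small $s$, and is bounded above because $a$ is not a loop. Counting elements $\ge s$ gives $T_M=T_{M\div a}\sqcup\{\theta_a\}$. Let $J$ be the block of $a$. By compatibility, $a\in\operatorname{cl}_MF$ if and only if $a\in\operatorname{cl}_M(F\cap J)$. Hence on $\Gamma_w$ we have $\theta_a=\tau_{w_J(j)}$, where $j$ is minimal with $a\in\operatorname{cl}_M\{w_J(1),\dots,w_J(j)\}$. So $\theta_a\in\mathrm{PP}$, the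 factorization holds in $\mathrm{PP}[\xi]$ with $\theta_a$ in place of $D^a$, and $\theta_a-\tau_a$ is linear on chambers and vanishes on $\Lambda$. At $\mathbf e_F$ with $F\subset J$ we have $\theta_a=[a\in\operatorname{cl}_MF]$ and $\tau_a=[a\in F]$. At $\mathbf e_F$ with $F$ in another block both functions vanish, and $a\notin\operatorname{cl}_MF$. Since $F\subset\operatorname{cl}_MF$, formula \eqref{eq:PL} gives $[\theta_a]=[\theta_a-\tau_a]=D^a$.
\end{proof}

\begin{example}\label{ex:U23}
Let $M=U_{2,3}$ with one block and $a=1$. Then $T_M$ consists of the two largest coordinates, $T_{M\div1}=\{\max(\tau_2,\tau_3)\}$, and $\theta_1=\max(\tau_1,\min(\tau_2,\tau_3))$. The difference $\theta_1-\tau_1=\max(0,\min(\tau_2,\tau_3)-\tau_1)$ is the Courant function of $\{2,3\}$, so $D^1=D_{\{2,3\}}$. By Lemmas~\ref{lem:restrict} and~\ref{lem:integration},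
\[
\int_{X_{[3]}}(e_2)_M=\int_{X_{[3]}}D_{\{2,3\}}\,[\max(\tau_2,\tau_3)]=\frac{\tau_2}{\tau_2-\tau_3}+\frac{\tau_3}{\tau_3-\tau_2}=1,
\]
in agreement with $A_{(1,1)}(U_{2,3})=1$ from Example~\ref{ex:first}.
\end{example}

\section{Schubert coefficients as integrals}\label{sec:integral}

The agreement in Example~\ref{ex:U23} is general. The obstacle is that the cones $C_B$ depend on $M$ and need not be simplicial. Adding a small permutohedron to $P(M)$ replaces them by unimodular cones that do not depend on $M$, and Brion's theorem compares the two polytopes.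

We recall the theorem. Let $Q\subset\mathbb R^n$ be a rational polytope whose affine span is parallel to a subspace $W$, with Lebesgue measure normalized by the lattice $\mathbb Z^n\cap W$. For a vertex $v$, let $I_v(t)$ be the rational function $\sum_{C'}m(C')/\prod_r\langle v_r,t\rangle$ formed from the tangent cone at $v$ as $E_B$ was formed from $C_B$. Then, for all $t$ outside the poles,
\begin{equation}\label{eq:brion}
\int_Qe^{-\langle x,t\rangle}\,dx=\sum_ve^{-\langle v,t\rangle}I_v(t).
\end{equation}

\begin{proposition}\label{prop:integral}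
Let $M$ be a matroid of rank $k$ on $[n]$, let $\mathcal J$ be the partition of $[n]$ into the ground sets of its connected components, and let $X=X_{\mathcal J}$, so that $M$ is compatible with $\mathcal J$ and $\dim X=d$. For every symmetric polynomial $f$,
\[
A_f(M)=\sum_w\frac{f(\tau_i:i\in B_w)}{\mathrm{eu}_w}\,\Big|_{\tau=-t}.
\]
If $f$ is homogeneous of degree $d$, then $A_f(M)$ is the constant $\int_Xf_M$.
\end{proposition}

\begin{proof}
Let $W=\{v:\langle v,\mathbf e_J\rangle=0\text{ for all }J\}$, of dimension $d$. Every basis meets $J$ in $\operatorname{rk}_MJ$ elements, so $C_B\subset W$. Since $\dim C_B=d$, the cone $C_B$ spans $W$, and $L_B=\mathbb Z^n\cap W$ for every $B$. This is the only place where connectedness of the $M|J$ is used.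

Let $P=P(M)$ and $\Pi=\prod_J\Pi_J$, where $\Pi_J\subset\mathbb R^J$ is the convex hull of the vectors whose coordinates are $1,\dots,|J|$ in some order. Let $\tau$ be in the interior of $\Gamma_w$. On $\Pi$ it is maximized at a unique vertex $\pi_w$, whose coordinates decrease along each $w_J$. On $P$, summation by parts with $F_{J,i}=\{w_J(1),\dots,w_J(i)\}$ gives
\[
\langle\mathbf e_B,\tau\rangle=\sum_J\Big(\sum_{i<|J|}|B\cap F_{J,i}|\,(\tau_{w_J(i)}-\tau_{w_J(i+1)})+\operatorname{rk}_M(J)\,\tau_{w_J(|J|)}\Big),
\]
and $|B\cap F_{J,i}|\le\operatorname{rk}_MF_{J,i}$ with equality for all $J,i$ only for $B=B_w$. So for rational $\epsilon>0$ the form $\tau$ is maximized on $P+\epsilon\Pi$ at the unique vertex $\mathbf e_{B_w}+\epsilon\pi_w$. These vertices are distinct, because a vertex of a Minkowski sum determines its summands and the $\pi_w$ are distinct. The chambers cover $\mathbb R^n$, so these are all the vertices and the normal cone at the $w$-th one is $\Gamma_w$. The tangent cone is the set of $v\in W$ with $\langle v,\mathbf e_F\rangle\le0$ for all $F$ initial in $w$. The vectors $\mathbf e_{w_J(i+1)}-\mathbf e_{w_J(i)}$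 form a basis of $\mathbb Z^n\cap W$, and each pairs to $-1$ with $\mathbf e_{F_{J,i}}$ and to $0$ with the other initial $\mathbf e_F$; so they generate the tangent cone, and
\[
I_{\mathbf e_{B_w}+\epsilon\pi_w}(t)=\prod_J\prod_i\frac1{t_{w_J(i+1)}-t_{w_J(i)}}=\frac1{\mathrm{eu}_w(-t)} .
\]
Apply \eqref{eq:brion} to $P+\epsilon\Pi$ and let $\epsilon\to0$ for fixed generic $t$. The integral tends to the integral over $P$, which has the same dimension $d$, and \eqref{eq:brion} for $P$ yields
\[
\sum_Be^{-\langle\mathbf e_B,t\rangle}E_B=\sum_we^{-\langle\mathbf e_{B_w},t\rangle}\frac1{\mathrm{eu}_w(-t)} .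
\]
Exponentials with distinct frequencies are linearly independent over $\mathbb C(t)$, so $E_B=\sum_{w:B_w=B}1/\mathrm{eu}_w(-t)$. This gives the formula, and the last statement is Lemma~\ref{lem:integration}.
\end{proof}

\begin{remark}\label{rem:integer}
If $f$ has integer coefficients, the product of the polynomial $A_f(M)$ with the primitive polynomial $\prod_{b<c}(t_b-t_c)$ has integer coefficients, so $A_f(M)$ has integer coefficients by Gauss's lemma. In particular the $\alpha_\lambda(M)$ are integers.
\end{remark}

\section{Mixed Hodge--Riemann relations}\label{sec:kahler}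

We now define the rings that replace the cohomology of the fourfold in Section~\ref{sec:model}. The proof of the Hodge--Riemann relations is an induction that passes to hypersurfaces, so the class of rings must be closed under three kinds of passage: refining the partition, cutting an auxiliary variety $Z$ by a hyperplane, and contracting an element in one of the matroids. This is why we allow several blocks, several different matroids, and a disconnected $Z$ (a hyperplane section of a curve is a finite set).

\begin{definition}\label{def:datum}
A \emph{datum} consists of a partition $\mathcal J$ of $[n]$ with its variety $X$, a nonempty smooth projective complex variety $Z$ of pure dimension $z$, possibly disconnected, and compatible matroids $M_1,\dots,M_r$ ($r\ge0$) of ranks $k_j\ge1$. Let $H=\mathcal H(X)\otimes\mathcal H(Z)=\mathcal H(X\times Z)$. The ring of the datum is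
\[
R=H[\xi_1,\dots,\xi_r]\big/\big(g_{M_1}(\xi_1),\dots,g_{M_r}(\xi_r)\big),
\]
graded with $\xi_j$ in degree one. It is free over $H$ with basis the monomials $\xi^{\mathbf b}$, $0\le b_j<k_j$. The map $\deg:R\to\mathbb R$ takes the coefficient of $\prod_j\xi_j^{k_j-1}$ and integrates it over $X\times Z$. The top degree is $N=\dim X+z+\sum_j(k_j-1)$. The cone $\mathcal K\subset R^1$ consists of the elements $\omega_X+\omega_Z+\sum_j\gamma_j\xi_j$ with $\omega_X$ ample on $X$, $\omega_Z$ ample on $Z$, and all $\gamma_j>0$. It is convex and nonempty.
\end{definition}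

\begin{theorem}\label{thm:kahler}
For every datum, every $0\le q\le N/2$ and all $\ell_0,\ell_1,\dots,\ell_{N-2q}\in\mathcal K$:
\begin{itemize}
\item[\textup{(HL)}] multiplication by $\ell_1\cdots\ell_{N-2q}$ is a bijection $R^q\to R^{N-q}$;
\item[\textup{(HR)}] if $0\ne x\in R^q$ and $\ell_0\ell_1\cdots\ell_{N-2q}\,x=0$, then $(-1)^q\deg(\ell_1\cdots\ell_{N-2q}\,x^2)>0$.
\end{itemize}
\end{theorem}

The proof runs as follows. The relations (HR) in top degree $N-1$ imply (HL) in top degree $N$, because an element of $\mathcal K$ is a positive combination of hypersurface classes. Then (HL) implies that the signature in (HR) does not depend on the $\ell_i$, so it is enough to know (HR) at one point of $\mathcal K$. Such a point is found by deforming $R$ to the cohomology ring of a product with projective spaces. We prepare these steps in three lemmas.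

\begin{lemma}[Poincar\'e duality]\label{lem:PD}
The pairing $R^q\times R^{N-q}\to\mathbb R$, $(x,v)\mapsto\deg(xv)$, is perfect for all $q$.
\end{lemma}

\begin{proof}
Let $x=\sum x_{\mathbf b}\xi^{\mathbf b}\ne0$ be homogeneous, and choose $\mathbf b$ with $x_{\mathbf b}\ne0$ and $|\mathbf b|$ maximal. Multiply by $u=\prod_j\xi_j^{k_j-1-b_j}$. If $\mathbf b'\ne\mathbf b$ and $|\mathbf b'|\le|\mathbf b|$, then $b'_j<b_j$ for some $j$, so $\xi^{\mathbf b'}u$ has exponent less than $k_j-1$ in $\xi_j$. Reduction modulo the other relations does not change this exponent, so $\xi^{\mathbf b'}u$ does not contribute to the coefficient of $\prod_j\xi_j^{k_j-1}$. Hence that coefficient of $xu$ is $x_{\mathbf b}$, and by Poincar\'e duality for $H$ there is a homogeneous $u'\in H$ with $\deg(xuu')\ne0$.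
\end{proof}

For each $j$ fix a nonloop $a_j$ of $M_j$, which exists since $k_j\ge1$, and let $D^{a_j}$ be the class of Lemma~\ref{lem:contract} for $M_j$. If $k_j=1$, then $M_j\div a_j$ has rank zero and the lemma says that $\xi_j=D^{a_j}$ in $R$.

\begin{lemma}[Hypersurfaces]\label{lem:hyper}
Let $\delta\in R^1$ be one of the following:
\begin{enumerate}
\item $\delta=D_F$ with $F\in\mathcal F$;
\item $\delta=[Z']$ with $Z'\subset Z$ a smooth very ample divisor, if $z\ge1$;
\item $\delta=\xi_j-D^{a_j}$ with $k_j\ge2$.
\end{enumerate}
Then there are a datum of top degree $N-1$, with ring $R_\delta$ and cone $\mathcal K_\delta$, and a graded ring map $\operatorname{res}:R\to R_\delta$ such that $\operatorname{res}\mathcal K\subset\mathcal K_\delta$ and $\deg_R(\delta v)=\deg_{R_\delta}(\operatorname{res}v)$ for all $v$. Moreover $\operatorname{res}x=0$ implies $\delta x=0$.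
\end{lemma}

\begin{proof}
(1) Refine $\mathcal J$ as in Lemma~\ref{lem:restrict} and replace each $M_j$ by $M_j|F\oplus M_j/F$, of the same rank. By \eqref{eq:resM}, the map of Lemma~\ref{lem:restrict} on coefficients together with $\xi_j\mapsto\xi_j$ defines $\operatorname{res}$. It acts coefficientwise in the bases $\xi^{\mathbf b}$, so both properties follow from Lemma~\ref{lem:restrict}.

(2) Replace $Z$ by $Z'$, which is nonempty of pure dimension $z-1$, and restrict the coefficients. Ample classes restrict to ample classes, and $\int_Z[Z']v=\int_{Z'}v|_{Z'}$.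

(3) Replace $M_j$ by $M_j\div a_j$, of rank $k_j-1\ge1$. By Lemma~\ref{lem:contract}, $g_{M_j\div a_j}$ divides $g_{M_j}$, so $R_\delta$ is a quotient of $R$, and the quotient map sends $\mathcal K$ onto $\mathcal K_\delta$. View $v$ as a polynomial in $\xi_j$ and divide: $v=u\,g_{M_j\div a_j}(\xi_j)+v'$ with $v'$ of degree at most $k_j-2$ in $\xi_j$. Then $v'$ is the reduced form of $\operatorname{res}v$, and $\delta v=u\,g_{M_j}(\xi_j)+\delta v'=\delta v'$ in $R$. The expression $(\xi_j-D^{a_j})v'$ has degree at most $k_j-1$ in $\xi_j$, and its coefficient of $\xi_j^{k_j-1}$ is the coefficient of $\xi_j^{k_j-2}$ in $v'$. This is the degree formula.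

Finally, if $\operatorname{res}x=0$ then $\deg_R(\delta xv)=\deg_{R_\delta}(\operatorname{res}x\operatorname{res}v)=0$ for all $v$, and $\delta x=0$ by Lemma~\ref{lem:PD}.
\end{proof}

\begin{lemma}[One point of the cone]\label{lem:onepoint}
For every datum there is $\ell\in\mathcal K$ such that \textup{(HR)} holds, for every $q$, when all $\ell_i$ equal $\ell$.
\end{lemma}

\begin{proof}
Write $g_{M_j}(\xi)=\sum_ic_{j,i}\xi^{k_j-i}$ with $c_{j,0}=1$. For $\epsilon\ge0$ let $R_{(\epsilon)}$ be defined like $R$, with relations $\sum_i\epsilon^ic_{j,i}\xi_j^{k_j-i}$ and the analogous map $\deg$. All these rings have the same underlying graded vector space $\bigoplus H\xi^{\mathbf b}$, and the multiplication is polynomial in $\epsilon$. Fix ample $\omega_X,\omega_Z$ and let $L=\omega_X+\omega_Z+\sum_j\xi_j\in R^1_{(\epsilon)}$; it also depends polynomially on $\epsilon$ (it is not constant if some $k_j=1$).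

At $\epsilon=0$ the relations are $\xi_j^{k_j}=0$, so $R_{(0)}=\mathcal H(X\times Z\times\prod_j\mathbb P^{k_j-1})$ with $\deg=\int$, and $L$ is a K\"ahler class. By hard Lefschetz, $L^{N-2q+1}:R^q_{(0)}\to R^{N-q+1}_{(0)}$ is surjective (for $q=0$ the target is zero), and by Hodge--Riemann the form $(-1)^q\deg(L^{N-2q}x^2)$ is positive definite on its kernel. Surjectivity persists for small $\epsilon$, the kernel of a continuous family of surjections varies continuously, and definiteness on a continuous family of subspaces is an open condition. So (HR) for powers of $L$ holds in $R_{(\epsilon)}$ for some $\epsilon>0$ and all $q$.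

For $\epsilon>0$ we have $g_{M_j}(\epsilon^{-1}\xi)=\epsilon^{-k_j}\sum_i\epsilon^ic_{j,i}\xi^{k_j-i}$, so $\xi_j\mapsto\epsilon^{-1}\xi_j$ defines an isomorphism of $H$-algebras $R\to R_{(\epsilon)}$. It multiplies $\deg$ by the positive number $\epsilon^{-\sum(k_j-1)}$ and takes $\ell=\omega_X+\omega_Z+\epsilon\sum_j\xi_j\in\mathcal K$ to $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kahler}]
Induction on $N$. If $N=0$, then $R=\mathcal H^0(Z)$ is the ring of functions on a finite set, $\deg(x^2)$ is the sum of the squares of the values, and both statements hold. Let $N\ge1$.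

\medskip\noindent\emph{Proof of \textup{(HL)}.} There is nothing to prove if $N=2q$, so let $N-2q\ge1$. By Lemma~\ref{lem:PD}, $\dim R^q=\dim R^{N-q}$, so it suffices to prove injectivity. Let $x\in R^q$ with $\ell_1\cdots\ell_{N-2q}\,x=0$.

Write $\ell_1=\omega_X+\omega_Z+\sum_j\gamma_j\xi_j$. By Lemma~\ref{lem:ample}, $\omega_X=\sum_Fc_FD_F$ with all $c_F>0$. If $z\ge1$, write $\omega_Z=\sum_s\beta_s[Z_s]$, a finite nonempty sum with $\beta_s>0$ and $Z_s$ smooth and very ample; this is possible because multiples of ample divisors are very ample, and by Bertini's theorem. Substituting $\xi_j=(\xi_j-D^{a_j})+D^{a_j}$ for $k_j\ge2$ and $\xi_j=D^{a_j}$ for $k_j=1$, we get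
\begin{equation}\label{eq:positive}
\ell_1=\sum_{F\in\mathcal F}\Big(c_F+\sum_j\gamma_j\,[a_j\in\operatorname{cl}_{M_j}(F)\setminus F]\Big)D_F+\sum_s\beta_s[Z_s]+\sum_{j:\,k_j\ge2}\gamma_j(\xi_j-D^{a_j}).
\end{equation}
So $\ell_1=\sum_\delta p_\delta\,\delta$ with every $p_\delta>0$, where $\delta$ runs over all $D_F$, the $[Z_s]$, and all $\xi_j-D^{a_j}$ with $k_j\ge2$. By Lemma~\ref{lem:hyper},
\[
0=(-1)^q\deg(\ell_1\ell_2\cdots\ell_{N-2q}\,x^2)=\sum_\delta p_\delta\,(-1)^q\deg_{R_\delta}\big(\operatorname{res}(\ell_2\cdots\ell_{N-2q})\,(\operatorname{res}x)^2\big).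
\]
In $R_\delta$ the top degree is $N-1\ge2q$, the number of factors $\ell_2,\dots,\ell_{N-2q}$ is $(N-1)-2q$, and $\operatorname{res}x$ is killed by $\operatorname{res}(\ell_1)\operatorname{res}(\ell_2\cdots\ell_{N-2q})$. By (HR) for $R_\delta$, with $\operatorname{res}\ell_1$ in the role of $\ell_0$, every summand is $\ge0$, with equality only if $\operatorname{res}x=0$. Hence $\operatorname{res}x=0$ and $\delta x=0$ for every $\delta$. As the $D^{a_j}$ are sums of $D_F$, we conclude that $D_Fx=0$, $\xi_jx=0$ and $[Z_s]x=0$ for all $F,j,s$.

It remains to deduce $x=0$; some care is needed because $\mathcal H(Z)$ need not be generated by the $[Z_s]$. Let $R_0$ be the ring of the datum with $Z$ replaced by a point, so that $R=R_0\otimes\mathcal H(Z)$. It is generated by the $D_F$ and $\xi_j$, it has $R_0^0=\mathbb R$ and top degree $N_0=N-z$, and it satisfies Lemma~\ref{lem:PD}. Therefore $R_0^{N_0}=\mathbb R\psi$ is one-dimensional, and a homogeneous element of $R_0$ killed by all elements of positive degree lies in $\mathbb R\psi$. Expanding $x$ along a homogeneous basis of $\mathcal H(Z)$, we find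 $x=\psi\otimes v$ with $v\in\mathcal H^{p}(Z)$, $p=q-N_0$. If $p<0$, then $x=0$. This covers the case $z=0$, where $q\le(N_0-1)/2<N_0$. If $z\ge1$ and $p\ge0$, then $2p\le N-1-2N_0=z-1-N_0<z$, so multiplication by $[Z_s]$ is injective on $\mathcal H^p(Z)$ by hard Lefschetz on $Z$. Since $[Z_s]v=0$, again $x=0$.

\medskip\noindent\emph{Proof of \textup{(HR)}.} Let $\Omega=\ell_1\cdots\ell_{N-2q}$, let $\mathcal P$ be the kernel of $\ell_0\Omega:R^q\to R^{N-q+1}$, and consider the symmetric form $(x,x')\mapsto\deg(\Omega xx')$ on $R^q$. It is nondegenerate by (HL) and Lemma~\ref{lem:PD}. If $q=0$ then $\mathcal P=R^0$. If $q\ge1$, (HL) in degree $q-1$ for the classes $\ell_0,\ell_0,\ell_1,\dots,\ell_{N-2q}$ says that $\ell_0^2\Omega:R^{q-1}\to R^{N-q+1}$ is bijective. Hence $\ell_0\Omega:R^q\to R^{N-q+1}$ is surjective and $R^q=\mathcal P\oplus\ell_0R^{q-1}$. The sum is orthogonal, since $\deg(\Omega\,x\,\ell_0v)=0$ for $x\in\mathcal P$. In both cases the form is nondegenerate on $\mathcal P$, and $\mathcal P$ is the kernel of a surjection that depends continuously on $(\ell_0,\dots,\ell_{N-2q})$. The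 set of these tuples is convex, so the signature of the form on $\mathcal P$ is constant. By Lemma~\ref{lem:onepoint}, $(-1)^q$ times the form is positive definite on $\mathcal P$ for one tuple, hence for all.
\end{proof}

\begin{remark}\label{rem:sign}
The matroids enter the proof at two points: the class of data is closed under \eqref{eq:resM} and under contraction, and the coefficients in \eqref{eq:positive} are positive because $D^a$ is a nonnegative combination of the $D_F$. The second point cannot be dropped. For $U_{1,2}$ on $X_{[2]}=\mathbb P^1$ the class $D^1=D_{\{2\}}$ is a point. If the relation $\xi-D^1$ were replaced by $\xi+D^1$, then $\omega_X+\gamma\xi$ would have degree $\int\omega_X-\gamma$, which can be zero or negative, and both (HL) and (HR) would fail for $q=0$.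
\end{remark}

\section{The Vandermonde element}\label{sec:vandermonde}

By Proposition~\ref{prop:integral}, Theorem~\ref{thm:main} follows from the next statement, applied to the partition of $[n]$ into connected components.

\begin{proposition}\label{prop:schur}
Let $X=X_{\mathcal J}$, let $M$ be a compatible matroid of rank $k\ge1$, and let $|\nu|=\dim X$. Then $\int_X(s_\nu)_M\ge0$.
\end{proposition}

If $\nu=\emptyset$ then $X$ is a point and the integral is $1$; if $\nu$ has more than $k$ rows then $s_\nu=0$. So we assume that $\nu$ has at most $k$ rows and that $l=\nu_1\ge1$.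

Theorem~\ref{thm:kahler} controls products of classes of degree one, and $s_\nu$ is not such a product. It is, however, a coefficient of one. The \emph{dual Cauchy identity} reads
\begin{equation}\label{eq:cauchy}
\prod_{i=1}^k\prod_{j=1}^l(\xi_i+y_j)=\sum_{\lambda\subset k\times l}s_\lambda(\xi)\,s_{\lambda^*}(y),
\end{equation}
where $\lambda$ has at most $k$ rows and $\lambda_1\le l$, and $\lambda^*$ is the transpose of $(l-\lambda_k,\dots,l-\lambda_1)$. The map $\lambda\mapsto\lambda^*$ is a bijection onto the partitions with at most $l$ rows and parts at most $k$, and $|\lambda^*|=kl-|\lambda|$. Let $\rho=\nu^*$. We need a variety on which integration extracts the coefficient of $s_\rho(y)$, and on which the $y_j$ are limits of ample classes. For $l=1$ this is easy: $\nu=(1^j)$, $\rho=(k-j)$, and integration over $\mathbb P^{k-j}$, with $y$ the hyperplane class, extracts $e_j(\xi)$ from $\prod_i(\xi_i+y)$. In general we proceed in two stages: a variety $Y$ with a bundle $U$ of rank $l$ that extracts the coefficient, and a variety $Z\to Y$ that carries the $y_j$.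

\subsection*{The variety $Y$}
Fix vector spaces $V_1\subset\dots\subset V_l$ with $\dim V_j=j+\rho_{l+1-j}$, and let
\[
Y=\{U_1\subset\dots\subset U_l:\ \dim U_j=j,\ U_j\subset V_j\}.
\]
Given $U_{j-1}\subset V_{j-1}\subset V_j$, choosing $U_j$ means choosing a line in $V_j/U_{j-1}$, of rank $\rho_{l+1-j}+1$. So $Y$ is a tower of projective bundles, smooth, projective and connected of dimension $|\rho|$. Let $U=U_l$, a subbundle of the trivial bundle with fiber $V_l$, and $x_j=c_1((U_j/U_{j-1})^\vee)$. The $x_j$ are the Chern roots of $U^\vee$.

\begin{lemma}\label{lem:Y}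
For every partition $\mu$ with at most $l$ rows, $\int_Ys_\mu(U^\vee)=\delta_{\mu\rho}$.
\end{lemma}

\begin{proof}
Put $r_j=\rho_{l+1-j}$. At the $j$-th step of the tower, $x_j=c_1(\mathcal O(1))$ and $c(V_j/U_{j-1})^{-1}=c(U_{j-1})=\prod_{i<j}(1-x_i)$. So the pushforward of $x_j^b$ is the part of degree $b-r_j$ of $\prod_{i<j}(1-x_i)$. This is the coefficient of $x_j^{r_j}$ in $x_j^b\prod_{i<j}(1-x_i/x_j)$, or of $x_j^{r_j+j-1}$ in $x_j^b\prod_{i<j}(x_j-x_i)$. The pushforward is linear over polynomials in $x_1,\dots,x_{j-1}$, so iterating over $j=l,\dots,1$ shows that for every polynomial $g$, the integral $\int_Yg(x)$ is the coefficient of $\prod_jx_j^{r_j+j-1}$ in $g(x)\prod_{i<j}(x_j-x_i)$. Put $x'_i=x_{l+1-i}$ and $g=s_\mu$. Then $\int_Ys_\mu(x)$ is the coefficient of $\prod_i(x'_i)^{\rho_i+l-i}$ in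
\[
s_\mu(x')\prod_{i<j}(x'_i-x'_j)=\det\big((x'_i)^{\mu_j+l-j}\big).
\]
The only monomial of the determinant with strictly decreasing exponents is the diagonal one, so the coefficient is $\delta_{\mu\rho}$.
\end{proof}

\subsection*{The variety $Z$}
Let $Z=\mathbb P(U)\times_Y\dots\times_Y\mathbb P(U)$ with $l$ factors, and $y_j=c_1(\mathcal O_j(1))$. The line bundles $\mathcal O_j(1)$ are globally generated, since $U$ lies in a trivial bundle. As a tower of projective bundles, $Z$ is smooth and projective with only $(p,p)$-classes, of dimension $|\rho|+l(l-1)$. By the projective bundle formula,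
\[
\mathcal H(Z)=\mathcal H(Y)[y_1,\dots,y_l]\big/\big(g_U(y_1),\dots,g_U(y_l)\big),\qquad g_U(y)=\prod_{i=1}^l(y-x_i),
\]
and pushforward to $Y$ takes the coefficient of $\prod_jy_j^{l-1}$. The group $S_l$ acts on $Z$ over $Y$ by permuting the factors. It permutes the $y_j$, fixes $\mathcal H(Y)$ and preserves $\int_Z$. The tensor product of the translates of an ample line bundle has an $S_l$-invariant class $\omega_Z$.

The classes $y_j$ are not the roots of $U^\vee$, just as the $\xi_i$ are not the elements of $T_M$: each satisfies the polynomial equation separately. The square of the Vandermonde product repairs this, as it did in Section~\ref{sec:model}. Write $\Delta(\xi)=\prod_{i<j}(\xi_i-\xi_j)$.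

\begin{lemma}\label{lem:lagrange}
Let $A$ be a commutative $\mathbb R$-algebra, $g(\xi)=\sum_{i=0}^k(-1)^ia_i\xi^{k-i}\in A[\xi]$ with $a_0=1$, and let $\operatorname{co}:A[\xi_1,\dots,\xi_k]/(g(\xi_1),\dots,g(\xi_k))\to A$ take the coefficient of $\prod_i\xi_i^{k-1}$. If $f=\tilde f(e_1,\dots,e_k)$ is a real symmetric polynomial in $k$ variables, then
\[
\operatorname{co}\big(\Delta(\xi)^2f(\xi)\big)=(-1)^{\binom k2}\,k!\;\tilde f(a_1,\dots,a_k).
\]
\end{lemma}

\begin{proof}
Both sides are compatible with ring maps $A\to A'$, so it suffices to take $A=\mathbb R[a_1,\dots,a_k]$ with $a_i=e_i(\theta)$ for indeterminates $\theta_1,\dots,\theta_k$, and to compute in $\mathbb R(\theta)$. There $g=\prod_i(\xi-\theta_i)$, and by Lagrange interpolation the coefficient of $\xi^{k-1}$ in the remainder of a polynomial $\Phi(\xi)$ modulo $g$ is $\sum_i\Phi(\theta_i)/g'(\theta_i)$, with $g'(\theta_i)=\prod_{j\ne i}(\theta_i-\theta_j)$. Apply this in each variable. The result is a sum over all substitutions of roots for $\xi_1,\dots,\xi_k$, and $\Delta$ vanishes unless the roots are distinct. Each of the $k!$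 remaining terms equals
\[
\frac{\prod_{i<j}(\theta_i-\theta_j)^2}{\prod_{i\ne j}(\theta_i-\theta_j)}\,f(\theta)=(-1)^{\binom k2}f(\theta).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:schur}]
Take the datum given by $\mathcal J$, the variety $Z$, and $k$ copies of $M$, so that
\[
R=\big(\mathcal H(X)\otimes\mathcal H(Z)\big)[\xi_1,\dots,\xi_k]\big/\big(g_M(\xi_1),\dots,g_M(\xi_k)\big).
\]
The group $G=S_k\times S_l$ acts on $R$ by ring automorphisms, with $S_k$ permuting the $\xi_i$, and preserves $\deg$. Let $\operatorname{sgn}$ be the product of the two sign characters, and call $v\in R$ \emph{antisymmetric} if $\gamma v=\operatorname{sgn}(\gamma)v$ for all $\gamma\in G$. Put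
\[
q=\binom k2+\binom l2,\qquad\Delta=\Delta(\xi)\Delta(y)\in R^q,\qquad\Omega=\prod_{i=1}^k\prod_{j=1}^l(\xi_i+y_j).
\]
The hypothesis $|\nu|=\dim X$ gives $\dim X+|\rho|=kl$, so the top degree is $N=kl+l(l-1)+k(k-1)=kl+2q$. Thus $\Omega$ has exactly $N-2q$ factors.

\medskip\noindent\emph{Step 1: antisymmetric elements have degree at least $q$.} Over $\mathcal H(X)\otimes\mathcal H(Y)$, on which $G$ acts trivially, $R$ has a basis of monomials $\xi^{\mathbf b}y^{\mathbf b'}$, with $0\le b_i<k$ and $0\le b'_j<l$, and $G$ permutes this basis. The antisymmetric elements are spanned over the coefficients by the antisymmetrized monomials. If two $b_i$ or two $b'_j$ coincide, a transposition fixes the monomial and the antisymmetrization vanishes. Otherwise the monomial has degree $(0+1+\dots+(k-1))+(0+1+\dots+(l-1))=q$.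

\medskip\noindent\emph{Step 2: $(-1)^q\deg(\Omega\Delta^2)\ge0$.} The factors of $\Omega$ need not lie in $\mathcal K$, so we perturb them in a $G$-invariant way. Let $\omega_X$ be ample on $X$ and $\ell_0=\omega_X+\omega_Z+\sum_i\xi_i\in\mathcal K$, a $G$-invariant class. For an integer $m\ge1$ let $\Omega_m=\prod_{i,j}(\xi_i+y_j+\ell_0/m)$. Each factor equals
\[
\tfrac1m\,\omega_X+\tfrac1m\,(my_j+\omega_Z)+\Big(\xi_i+\tfrac1m\sum_{i'}\xi_{i'}\Big)
\]
and lies in $\mathcal K$, because the tensor product of a globally generated and an ample line bundle is ample. The group $G$ permutes the factors, so $\Omega_m$ is invariant and $u=\ell_0\Omega_m\Delta\in R^{N-q+1}$ is antisymmetric. For $v\in R^{q-1}$ and $\gamma\in G$ we have $\deg(uv)=\deg(\gamma u\cdot\gamma v)=\deg(u\cdot\operatorname{sgn}(\gamma)\gamma v)$. Averaging over $G$ gives $\deg(uv)=\deg(u\bar v)$, where $\bar v$ is antisymmetric of degree $q-1$, hence zero by Step~1. By Lemma~\ref{lem:PD}, $u=0$. Now (HR) gives $(-1)^q\deg(\Omega_m\Delta^2)\ge0$, trivially so if $\Delta=0$, and we let $m\to\infty$.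

\medskip\noindent\emph{Step 3: evaluation.} The map $\deg$ takes the coefficient of $\prod\xi_i^{k-1}$, then the coefficient of $\prod y_j^{l-1}$, and integrates over $X\times Y$. By Lemma~\ref{lem:lagrange}, the first operation sends $\Delta(\xi)^2s_\lambda(\xi)$ to $(-1)^{\binom k2}k!\,(s_\lambda)_M$, and the second sends $\Delta(y)^2s_{\lambda^*}(y)$ to $(-1)^{\binom l2}l!\,s_{\lambda^*}(U^\vee)$. With \eqref{eq:cauchy} and Lemma~\ref{lem:Y},
\[
\deg(\Omega\Delta^2)=(-1)^qk!\,l!\sum_{\lambda\subset k\times l}\int_X(s_\lambda)_M\int_Ys_{\lambda^*}(U^\vee)=(-1)^qk!\,l!\int_X(s_\nu)_M,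
\]
since $\lambda^*=\rho$ only for $\lambda=\nu$. Step~2 now gives $\int_X(s_\nu)_M\ge0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. For $k=2$ and $\nu=(1,1)$ we have $l=1$ and $\rho=\emptyset$, both $Y$ and $Z$ are points, and the three steps are those of Section~\ref{sec:model}.

\section{Complements}\label{sec:complements}

\subsection*{Several matroids}
Call a class in $\mathcal H^1(X_{[n]})$ \emph{nef} if it is a limit of ample classes. A nef class has nonnegative wall coefficients, so by Lemma~\ref{lem:ample} the sum of a nef class and an ample class is ample. Every matroid on $[n]$ is compatible with the one-block partition.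

\begin{theorem}[Mixed Schur positivity]\label{thm:mixed}
Let $M_1,\dots,M_r$ be matroids on $[n]$, $n\ge2$, of ranks $k_j\ge1$. Let $\nu^1,\dots,\nu^r$ be partitions and $\eta_1,\dots,\eta_p\in\mathcal H^1(X_{[n]})$ nef classes, with $\sum_j|\nu^j|+p=n-1$. Then
\[
\int_{X_{[n]}}\prod_j(s_{\nu^j})_{M_j}\cdot\prod_i\eta_i\ \ge\ 0 .
\]
\end{theorem}

\begin{proof}
Drop the $j$ with $\nu^j=\emptyset$, and assume that $\nu^j$ has at most $k_j$ rows, since otherwise the integrand is zero. Let $X=X_{[n]}$ and $l_j=\nu^j_1$, and let $Y_j,U_j,Z_j$ be built as in Section~\ref{sec:vandermonde} from $(\nu^j,k_j,l_j)$, so that $\dim Y_j=k_jl_j-|\nu^j|$. Take the datum with $Z=\prod_jZ_j$ (a point if no $j$ remains) and $k_j$ copies of $M_j$ for each $j$, with variables $\xi^j_1,\dots,\xi^j_{k_j}$. Let $G=\prod_j(S_{k_j}\times S_{l_j})$ with the product of all sign characters, and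
\[
q=\sum_j\Big(\binom{k_j}2+\binom{l_j}2\Big),\qquad\Delta=\prod_j\Delta(\xi^j)\Delta(y^j),\qquad\Omega=\prod_j\prod_{a,b}(\xi^j_a+y^j_b)\cdot\prod_i\eta_i .
\]
The top degree is $N=n-1+\sum_j(k_jl_j-|\nu^j|)+2q$, so $N-2q=\sum_jk_jl_j+p$ is the number of factors of $\Omega$. Step~1 of the previous proof holds with coefficients $\mathcal H(X)\otimes\bigotimes_j\mathcal H(Y_j)$. For Step~2 let $\ell_0$ be the sum of $\omega_X$, the invariant classes $\omega_{Z_j}$ and all $\xi^j_a$. Adding $\ell_0/m$ puts every factor of $\Omega$ in $\mathcal K$; for $\eta_i$ this holds because $\eta_i+\omega_X/m$ is ample. The perturbed product is $G$-invariant, and we obtain $(-1)^q\deg(\Omega\Delta^2)\ge0$. Step~3, applied to each $j$, gives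
\[
\deg(\Omega\Delta^2)=(-1)^q\prod_jk_j!\,l_j!\sum_{(\lambda^j)}\ \int_X\prod_j(s_{\lambda^j})_{M_j}\prod_i\eta_i\cdot\prod_j\int_{Y_j}s_{(\lambda^j)^*}(U_j^\vee),
\]
and by Lemma~\ref{lem:Y} the last product is $1$ if $\lambda^j=\nu^j$ for all $j$ and $0$ otherwise.
\end{proof}

\subsection*{A strict inequality}
For $\omega=[\varphi]\in\mathcal H^1(X_{[n]})$, let $s_\nu(\theta+\omega:\theta\in T_M)$ denote the class of the piecewise polynomial $\tau\mapsto s_\nu(\theta+\varphi(\tau):\theta\in T_M(\tau))$.

\begin{corollary}\label{cor:strict}
Let $n\ge2$, let $\omega\in\mathcal H^1(X_{[n]})$ be ample, let $M$ have rank $k\ge1$, and let $\nu$ have at most $k$ rows, with $|\nu|=n-1$. Then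
\[
\int_{X_{[n]}}s_\nu(\theta+\omega:\theta\in T_M)\ \ge\ s_\nu(1^k)\int_{X_{[n]}}\omega^{n-1}\ >\ 0 .
\]
\end{corollary}

\begin{proof}
Let $\theta_1,\dots,\theta_k,u$ be indeterminates. The Vandermonde product does not change under $\theta_i\mapsto\theta_i+u$. Expanding the entries of $\det\big((\theta_i+u)^{\nu_j+k-j}\big)$ by the binomial theorem and applying the Cauchy--Binet formula, we get
\[
s_\nu(\theta_1+u,\dots,\theta_k+u)=\sum_\mu d_{\nu\mu}\,u^{|\nu|-|\mu|}s_\mu(\theta),\qquad d_{\nu\mu}=\det\binom{\nu_i+k-i}{\mu_j+k-j}.
\]
The $d_{\nu\mu}$ are minors of a finite Pascal matrix with entries $\binom ab$. This matrix is $\exp(\Theta)=\lim_{s\to\infty}(1+\Theta/s)^s$, where the only nonzero entries of $\Theta$ are $\Theta_{a,a-1}=a$, because $(\Theta^j)_{a,a-j}=a(a-1)\cdots(a-j+1)$. In a minor of $1+\Theta/s$, a nonzero term matches each row $a$ with column $a$ or $a-1$; such a matching preserves the order, so the minor is a single product of nonnegative entries, or zero. By Cauchy--Binet, nonnegativity of all minors passes to products, and it passes to limits; thus $d_{\nu\mu}\ge0$. Setting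 $\theta=0$ and $u=1$ gives $d_{\nu\emptyset}=s_\nu(1^k)$, which is positive since $\nu$ has at most $k$ rows. Substitute $u=\omega$ and integrate. The term $\mu=\emptyset$ is $s_\nu(1^k)\int\omega^{n-1}>0$, and the other terms are $\ge0$ by Theorem~\ref{thm:mixed}.
\end{proof}

\subsection*{The volume identity}
Let $f^\mu$ be the number of standard Young tableaux of shape $\mu$, and let $\operatorname{Vol}(P(M))$ be $d!$ times the volume of the base polytope with respect to the lattice $L_B$, which does not depend on $B$ by the proof of Proposition~\ref{prop:integral}.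

\begin{corollary}\label{cor:volume}
For every matroid $M$ of rank $k$ on $[n]$,
\[
\sum_\lambda f^{\lambda^c}\alpha_\lambda(M)=\operatorname{Vol}(P(M)),\qquad0\le\alpha_\lambda(M)\le\operatorname{Vol}(P(M))/f^{\lambda^c},
\]
where $\lambda$ runs over the partitions $\lambda\subset k\times(n-k)$ with $|\lambda|=k(n-k)-d$. In particular some $\alpha_\lambda(M)$ is positive.
\end{corollary}

\begin{proof}
In \eqref{eq:brion} for $P(M)$, replace $t$ by $st$ and compare the coefficients of $s^0$. Since $E_B$ is homogeneous of degree $-d$, this gives $\sum_B\big(-\sum_{i\in B}t_i\big)^dE_B=\operatorname{Vol}(P(M))$. As $s_1^d=\sum_{|\nu|=d}f^\nu s_\nu$, this reads $\sum_{|\nu|=d}f^\nu A_\nu(M)=\operatorname{Vol}(P(M))>0$.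

We show that $A_\nu(M)=0$ for $|\nu|=d$ and $\nu$ outside the box. If $\nu$ has more than $k$ rows, $s_\nu=0$. Let $\nu_1>n-k$, and let $X$ be as in Proposition~\ref{prop:integral}. With $h_i$ the complete homogeneous symmetric polynomials, on each chamber
\[
\prod_{i\in[n]}(1-\tau_iu)\cdot\sum_{i\ge0}h_i(T_M)\,u^i=\prod_{i\in[n]}(1-\tau_iu)\prod_{i\in B_w}(1-\tau_iu)^{-1}=\prod_{i\notin B_w}(1-\tau_iu).
\]
So the left side, a power series over $\mathrm{PP}$, has no terms of degree greater than $n-k$ in $u$. Modulo $\tau_1,\dots,\tau_n$ its first factor is $1$, hence $(h_i)_M=0$ for $i>n-k$. In the Jacobi--Trudi formula $s_\nu=\det(h_{\nu_i-i+j})$ the first row has entries $h_{\nu_1+j-1}$, so $(s_\nu)_M=0$ and $A_\nu(M)=0$. Since $\lambda\mapsto\lambda^c$ is a bijection onto the partitions of $d$ in the box, the identity follows. The lower bound is Theorem~\ref{thm:main}, and the upper bound follows from it and the identity.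
\end{proof}

\begin{example}
Let $k=2$, $n=4$ and $d=3$. The only partition is $\lambda=(1)$, with $\lambda^c=(2,1)$ and $f^{(2,1)}=2$, so $\alpha_{(1)}(M)=\operatorname{Vol}(P(M))/2$. Let $M$ have as bases all pairs except $\{3,4\}$. Its polytope is the pyramid with apex $\mathbf e_{12}$ over the square with vertices $\mathbf e_{13},\mathbf e_{14},\mathbf e_{24},\mathbf e_{23}$. The diagonal from $\mathbf e_{14}$ to $\mathbf e_{23}$ cuts it into two simplices, whose edge vectors at the apex are $\mathbf e_3-\mathbf e_2,\mathbf e_4-\mathbf e_2,\mathbf e_3-\mathbf e_1$ and $\mathbf e_4-\mathbf e_1,\mathbf e_4-\mathbf e_2,\mathbf e_3-\mathbf e_1$. Each triple corresponds to a spanning tree on $[4]$, hence is a basis of the lattice of vectors with coordinate sum zero. So the volume is $2$ and $\alpha_{(1)}(M)=1$. The polytope of the uniform matroid $U_{2,4}$ is an octahedron, the union of this pyramid and its image under the permutation $(1\,3)(2\,4)$, so $\alpha_{(1)}(U_{2,4})=2$.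
\end{example}

\begin{thebibliography}{1}

\bibitem{oslo}
\emph{University of Oslo},
\texttt{https://duo.uio.no/\allowbreak bitstream/\allowbreak handle/\allowbreak 10852/\allowbreak 103834/\allowbreak Jon-Pa-l-Hamre-\allowbreak Masteroppgave.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=5}

\end{thebibliography}
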